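\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{corollary}[theorem]{Corollary}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}
\newtheorem{remark}[theorem]{Remark}
\numberwithin{equation}{section}

\title{Periodic and unbounded solutions coexist\\ in subquadratic Duffing equations}


\begin{abstract}
We construct a potential $G\in C^\infty(\mathbb R)$ with $G'(x)\operatorname{sign}x\to+\infty$ and $G(x)=o(x^2)$ as $|x|\to\infty$ such that the Duffing equation $x''+G'(x)=\cos2\pi t+\cos4\pi t$ has a solution that escapes to infinity and also periodic solutions: one of period $1$, and one of minimal period $k$ for every large integer $k$. More generally, for every continuous periodic forcing with at least two nontrivial harmonics we construct a smooth subquadratic potential for which a periodic solution and an escaping solution coexist. On the left half-line $G$ is a fixed power-type potential that gives the particle energy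 whenever it arrives at a good phase; on the right half-line $G$ is built inductively, each time on an interval that the particle has not yet visited, so that the good phase is hit at every revolution.
\end{abstract}

\section{The question and the answer}

Consider the Duffing equation
\begin{equation}\label{eq:duffing}
\frac{d^2x}{dt^2}+G'(x)=p(t),
\end{equation}
where $p$ is continuous and periodic and $G\in C^1(\mathbb R)$ is regular enough that every initial value problem has a unique $C^2$ solution on all of $\mathbb R$. This is the case, for instance, if $G'$ is locally Lipschitz and $|G'(x)|\le C(1+|x|)$, as it will be below. A solution is \emph{bounded} if $\sup_{t\in\mathbb R}(|x(t)|+|x'(t)|)<+\infty$.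

For nonconstant $p$ the energy $\frac12 x'^2+G(x)$ changes at the rate $p(t)x'$, and one asks whether a solution can arrange to gain more than it loses forever. Littlewood's boundedness problem is about this. It has been conjectured that all solutions of \eqref{eq:duffing} are bounded if either
\begin{equation}\label{eq:super}
\lim_{|x|\to\infty}\frac{G(x)}{x^2}=+\infty\qquad\text{(superquadratic case)}
\end{equation}
or
\begin{equation}\label{eq:sub}
\lim_{|x|\to\infty}G'(x)\operatorname{sign}x=+\infty\quad\text{and}\quad\lim_{|x|\to\infty}\frac{G(x)}{x^2}=0\qquad\text{(subquadratic case)}.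
\end{equation}
Two facts are known. In the superquadratic case there are examples of \eqref{eq:duffing} with periodic $p$ that have both periodic and unbounded solutions. On the other hand, for $G(x)=\frac1{\alpha+1}|x|^{\alpha+1}$ with $0<\alpha<1$ and $p$ periodic and $C^\infty$, all solutions are bounded. Whether the subquadratic case also admits an equation with both periodic and unbounded solutions is an open problem in \cite{source}.

The two facts point in opposite directions. In favor of boundedness, subquadratic oscillations are slow (free oscillations with speed $V$ at the origin in the potential $\frac1{\alpha+1}|x|^{\alpha+1}$ have period proportional to $V^{(1-\alpha)/(1+\alpha)}\to\infty$), so that a fixed forcing averages out over most of a revolution. In favor of unboundedness, condition \eqref{eq:sub} leaves $G$ a great deal of freedom, and this freedom can be used to control the phases at which the particle meets the forcing. The second consideration wins.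

\begin{theorem}\label{thm:A}
Let $p(t)=\cos2\pi t+\cos4\pi t$. There is $G\in C^\infty(\mathbb R)$ satisfying \eqref{eq:sub}, with $|G'(x)|=o(|x|)$ as $|x|\to\infty$, such that \eqref{eq:duffing} has
\begin{itemize}
\item a $1$-periodic solution and, for every sufficiently large integer $k$, a periodic solution of minimal period $k$;
\item a solution with $|x(t)|+|x'(t)|\to\infty$ as $t\to+\infty$.
\end{itemize}
\end{theorem}

For a $T$-periodic $p$ we write $\hat p_k=\frac1T\int_0^Tp(t)e^{-2\pi ikt/T}\,dt$.

\begin{theorem}\label{thm:B}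
Let $p$ be continuous, real and $T$-periodic, and suppose that $\hat p_{k_1}\ne0\ne\hat p_{k_2}$ for some integers $1\le k_1<k_2$ (equivalently, $p$ is not of the form $c_0+c_1\cos(2\pi kt/T+\varphi)$). Let $\alpha\in(0,1)$ with $\alpha(k_2-k_1)/2\notin\mathbb Z$, and let $0<\beta<\alpha/(4-\alpha)$. There is $G\in C^\infty(\mathbb R)$ satisfying \eqref{eq:sub} such that \eqref{eq:duffing} has a $T$-periodic solution and a solution with $|x(t)|+|x'(t)|\to\infty$ as $t\to+\infty$. If $T=1$ and $p$ has mean zero, one can take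
\begin{gather}
G(x)=\tfrac{|x|^{1+\alpha}}{1+\alpha}+\mathrm{const}\quad(x\le-1),\qquad
G(x)=\tfrac{x^{1+\beta}}{1+\beta}+O\big(x^{\alpha(1+\beta)/2}\big)\quad(x\ge1),\nonumber\\
\tfrac34x^\beta\le G'(x)\le\tfrac54x^\beta\quad(x\ge1).\label{eq:shape}
\end{gather}
\end{theorem}

\begin{remark}
If $p$ is constant and \eqref{eq:sub} holds, all solutions are bounded, since $\frac12x'^2+G(x)-px$ is conserved and coercive. The remaining case of a single nontrivial harmonic, $p=c_0+c_1\cos(\omega t+\varphi)$ with $c_1\ne0$, is not decided here; Section~\ref{sec:modelgain} shows where our argument stops.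
\end{remark}

Section~\ref{sec:setup} fixes notation and shows the two mechanisms in a model. Sections~\ref{sec:left} and~\ref{sec:right} make them rigorous, Section~\ref{sec:construction} constructs $G$ and the escaping solution, and Section~\ref{sec:periodic} finds the periodic solutions.

\section{Setup and the two mechanisms}\label{sec:setup}

\subsection{Reductions}\label{sec:reductions}
It suffices to treat $1$-periodic $p$ with mean zero. Indeed, let $p$ be $T$-periodic with mean $c_0$, and put $\tilde p(t)=T^2(p(Tt)-c_0)$, which is $1$-periodic with mean zero and has the Fourier coefficients $T^2\hat p_k$, $k\ne0$. If $\tilde G$ satisfies \eqref{eq:sub}, then so does $G(x)=T^{-2}\tilde G(x)+c_0x$, because \eqref{eq:sub} is unaffected by adding a linear function. And $y''+\tilde G'(y)=\tilde p$ if and only if $x(t)=y(t/T)$ solves \eqref{eq:duffing}. From now on $p$ is as in Theorem~\ref{thm:B} with $T=1$ and mean zero.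

Let $P,Q,R$ be the $1$-periodic mean-zero functions with $P'=p$, $Q'=P$, $R'=Q$, and let $\|\cdot\|$ be the sup norm. Write $g=G'$ and normalize $G(0)=0$. With $y=x'-P(t)$ the equation becomes
\begin{equation}\label{eq:system}
x'=y+P(t),\qquad y'=-g(x),\qquad H:=\tfrac12y^2+G(x)\ \Longrightarrow\ H'=g(x)P(t).
\end{equation}
This form has two advantages. If $xg(x)>0$ for $x\ne0$, then $y$ is monotone as long as $x$ does not change sign, so $y$ can serve as a clock. And on such a piece of orbit $\int g\,dt$ is simply the drop of $y$, so the change of $H$ is at most $\|P\|$ times the change of $y$.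

\subsection{The shape of the potential}
Let $\chi\in C^\infty(\mathbb R)$ be even and nonincreasing on $[0,\infty)$, with $0\le\chi\le1$, $\chi=1$ on $[-\frac12,\frac12]$, $\chi=0$ off $[-1,1]$. For $z\ge0$ put
\[
f(z)=\chi(z)z+(1-\chi(z))z^\alpha,\qquad m(z)=\chi(z)z+(1-\chi(z))z^\beta .
\]
Both equal $z$ near $0$, and $f=z^\alpha$, $m=z^\beta$ for $z\ge1$; also $|f-z^\alpha|=\chi|z-z^\alpha|\le1$. Both are strictly increasing: in $f'=\chi'(z-z^\alpha)+\chi+(1-\chi)\alpha z^{\alpha-1}$ the first term is nonnegative, since $\chi'\neq0$ only for $z\in[\frac12,1]$, where $\chi'\le0$ and $z\le z^\alpha$, and the sum of the other two is positive; likewise for $m$. We take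
\begin{equation}\label{eq:gshape}
g(x)=-f(-x)\ (x\le0),\qquad g(x)=m(x)+W'(x)\ (x\ge0),
\end{equation}
where $W\in C^\infty$, $W=0$ near $0$, $|W'|\le\frac14m$, is to be constructed. Then $g$ is smooth, $g(x)=x$ near $0$, and $xg(x)>0$ for $x\ne0$.

An orbit of large energy winds clockwise around the origin of the $(x,y)$-plane and consists of alternating \emph{left excursions} ($x<0$) and \emph{right excursions} ($x>0$). The left half of $G$ is fixed and supplies the energy. The right half is used for steering. We look at each in a model, without proofs.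

\subsection{Energy from the left, in a model}\label{sec:modelgain}
Let the particle enter $x<0$ at time $\sigma$ with speed $V$ and leave it at time $\sigma_1$. The force $\varphi(t)=f(-x(t))$ vanishes at both ends, so by \eqref{eq:system} the energy gain is $-\int_\sigma^{\sigma_1}\varphi P\,dt=\int_\sigma^{\sigma_1}Q\varphi'\,dt$. Shortly after $\sigma$ we have $-x\approx V(t-\sigma)$, hence $\varphi\approx V^\alpha(t-\sigma)^\alpha$; shortly before $\sigma_1$, similarly, $\varphi\approx V^\alpha(\sigma_1-t)^\alpha$. In between, $\varphi'$ varies slowly and the oscillating factor $Q$ averages out. So the gain should be $V^\alpha\Psi(\sigma,\sigma_1)$ to leading order, with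
\begin{equation}\label{eq:Psi}
\Psi(\sigma,\sigma_1)=\alpha\int_0^\infty\tau^{\alpha-1}\big[Q(\sigma+\tau)-Q(\sigma_1-\tau)\big]\,d\tau .
\end{equation}
For a finite sum $p(t)=\sum_{j\ge1}a_j\cos2\pi jt$ we have $Q(t)=-\sum_ja_j(2\pi j)^{-2}\cos2\pi jt$. The classical formula
\begin{equation}\label{eq:gamma}
\int_0^\infty\tau^{\alpha-1}e^{\pm i\omega\tau}\,d\tau=\Gamma(\alpha)\,\omega^{-\alpha}e^{\pm i\pi\alpha/2}\qquad(\omega>0,\ 0<\alpha<1)
\end{equation}
(a convergent improper integral) turns $\cos2\pi j(\sigma+\tau)$ and $\cos2\pi j(\sigma_1-\tau)$ into $\cos(2\pi j\sigma+\frac{\pi\alpha}2)$ and $\cos(2\pi j\sigma_1-\frac{\pi\alpha}2)$, up to the factor $\Gamma(\alpha)(2\pi j)^{-\alpha}$. With $\sigma_1=\sigma+\lambda$ this gives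
\[
\Psi(\sigma,\sigma+\lambda)=-2\Gamma(1+\alpha)\sum_j\frac{a_j}{(2\pi j)^{2+\alpha}}\,\sin(2\pi j\sigma+\pi j\lambda)\,\sin\big(\pi j\lambda-\tfrac{\pi\alpha}2\big).
\]

Take first $p=\cos2\pi t$. As a function of $\sigma$ the gain is a sine wave, so a suitable entrance phase gives a positive gain, \emph{unless} $\lambda\equiv\frac\alpha2$ mod $1$: then the contributions of entrance and exit cancel for every $\sigma$. The duration $\lambda=\sigma_1-\sigma$ tends to infinity as $V$ grows, so this resonance cannot simply be avoided. Now take $p=\cos2\pi t+\cos4\pi t$. The gain vanishes identically in $\sigma$ only if $\lambda-\frac\alpha2$ and $2\lambda-\frac\alpha2$ are both integers. Then $2(\lambda-\frac\alpha2)-(2\lambda-\frac\alpha2)=-\frac\alpha2$ is an integer, which is false. So with two harmonics there is, for each large $V$, an entrance phase with gain at least a fixed multiple of $V^\alpha$. This is why two harmonics are assumed.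

\subsection{Steering on the right, in a model}\label{sec:modelsteer}
The entrance phase on the left is the exit time of the preceding right excursion. Suppose that excursion starts at $x=0$ with speed $U$, and ignore $P$ during it. Let $g$ be already fixed on $[0,X]$, with $\frac12U^2-G(X)=E$ comparable to $U^\alpha$. The particle passes $X$ with speed $u=\sqrt{2E}\asymp U^{\alpha/2}$. If the force beyond $X$ is a constant $\bar\mu$, the particle returns to $X$ after time $2u/\bar\mu$, and the time spent in $[0,X]$ does not depend on $\bar\mu$. Let $\mu=m(X)$ be the reference value of the force. Since $\frac12U^2\approx X^{1+\beta}/(1+\beta)$,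
\[
\mu\asymp U^\gamma,\qquad\gamma:=\frac{2\beta}{1+\beta}.
\]
Changing $\bar\mu$ from $\mu$ to $\frac54\mu$ changes the return time by $\frac25u/\mu\asymp U^{\alpha/2-\gamma}$. Now
\begin{equation}\label{eq:exponents}
\beta<\frac\alpha{4-\alpha}\iff4\beta<\alpha(1+\beta)\iff\gamma<\frac\alpha2,
\end{equation}
so under the hypothesis of Theorem~\ref{thm:B} this change tends to infinity with $U$. For large $U$ it exceeds $1$, the period of $p$, and by continuity some force between $\mu$ and $\frac54\mu$ produces exactly the phase we want. The particle has penetrated to $X+E/\bar\mu$ only. It then gains an energy of order $U^\alpha$ on the left and, in the next revolution, comes to a fresh interval beyond the old turning point, again with kinetic energy of order $U^\alpha$. The loop closes; see Figure~\ref{fig:loop}.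

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.05]
\fill[gray!22] (4.3,-2.1) rectangle (5.9,2.1);
\draw[->] (-3.2,0)--(6.7,0) node[right] {$x$};
\draw[->] (0,-2.3)--(0,2.5) node[above] {$y$};
\draw[dashed] (4.3,-2.1)--(4.3,2.1) node[above] {$X_n$};
\draw[dashed] (5.9,-2.1)--(5.9,2.1) node[above] {$X_{n+1}$};
\draw[domain=1.3:-1.3,samples=50,variable=\s] plot ({3.8*(1-\s*\s/1.69)},{\s});
\draw[->] (0,-1.3) .. controls (-1.9,-1.3) and (-2.6,-0.8) .. (-2.6,0);
\draw (-2.6,0) .. controls (-2.6,1.0) and (-1.9,1.75) .. (0,1.75);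
\draw[thick,domain=1.75:-1.75,samples=60,variable=\s] plot ({5.3*(1-\s*\s/3.0625)},{\s});
\node at (-0.35,2.0) {$U_n$};
\node at (-0.45,-1.85) {$-V_n$};
\end{tikzpicture}
\caption{One step of the construction (schematic). After a right excursion confined to $x<X_n$, the left excursion raises the energy, and the particle returns to the line $x=0$ with $y=U_n$. Its next right excursion (thick) enters the shaded strip $X_n<x<X_{n+1}$, where the force is still free. It is chosen there so that the excursion ends, with $y=-V_n$, at the phase that makes the following left excursion profitable.}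
\label{fig:loop}
\end{figure}

Two things must be proved beyond the model. First, the forcing perturbs the right excursion, and we need its effect on $H$ to be $o(U^\alpha)$ and its effect on the return time to be $o(u/\mu)$, although many earlier steps have left their mark on $W'$ and we have no useful bound on its total variation. Second, the modifications of the force must not accumulate: we need $|W|=O(U^\alpha)$ forever. The second point is handled by choosing the sign of each modification, and the bound on $W$ then yields the first.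

\subsection{Conventions}
$C,c>0$ denote constants, possibly different at each occurrence, that depend only on $p,\alpha,\beta$ (and the fixed cut-offs). ``Large'' means larger than such a constant. $o(1)$ denotes a quantity tending to $0$ as $V\to\infty$ (Section~\ref{sec:left}) or $U\to\infty$ (Section~\ref{sec:right}), uniformly in everything else, in particular in starting times. The notation $o_N(1)$ means the same for each fixed $N$.

\section{Left excursions}\label{sec:left}

For $x\le0$ put $z=-x$, $w=-y$, $F(z)=\int_0^zf$. Then \eqref{eq:system} reads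
\begin{equation}\label{eq:left}
z'=w-P,\qquad w'=-f(z),\qquad H=\tfrac12w^2+F(z),\qquad H'=-f(z)P .
\end{equation}
We start at time $\sigma$ with $z=0$, $w=V$, $V$ large, and put $B=20(\|P\|+1)$.

\begin{lemma}[The excursion]\label{lem:apriori}
For $V$ large there is a first return $z(\sigma_1)=0$, with $w(\sigma_1)=-V_1$, and $w$ is strictly decreasing on $[\sigma,\sigma_1]$. On $[\sigma,\sigma_1]$,
\begin{equation}\label{eq:apriori}
-V-2\|P\|\le w\le V,\qquad|H-\tfrac12V^2|\le4\|P\|V,
\end{equation}
and $V-B<V_1\le V+2\|P\|$, $|V_1-V|\le8\|P\|$. Moreover, $z'\ge V/2$ while $w\ge V-B$; $z\ge1$ while $|w|\le V-B$; and $z'\le-V/2$ while $w\le-(V-B)$.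
\end{lemma}

\begin{proof}
While $z>0$, $w$ decreases and $|H-\frac12V^2|\le\|P\|\int f\,dt=\|P\|(V-w)$. If $w<0$, then $F\ge0$ gives $\frac12(w^2-V^2)\le\|P\|(V+|w|)$, so $|w|\le V+2\|P\|$. This is the first part of \eqref{eq:apriori}, and the second follows for $V\ge\|P\|$, since $\|P\|(V-w)\le\|P\|(2V+2\|P\|)\le4\|P\|V$.

While $w\ge V-B$ we have $z'\ge V-B-\|P\|\ge V/2$, so $z$ and $f(z)$ grow and $w$ reaches $V-B$ in finite time. While $|w|\le V-B$,
\[
F(z)=H-\tfrac12w^2\ge\tfrac12V^2-4\|P\|V-\tfrac12(V-B)^2\ge\tfrac12VB-4\|P\|V\ge6V\ge F(1),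
\]
so $z\ge1$, $f(z)\ge1$, and $w$ reaches $-(V-B)$ in finite time. Afterwards $z'\le-(V-B)+\|P\|\le-V/2$, and $z$ hits $0$. There $w=-V_1<-(V-B)$, and $H=\frac12V_1^2$ in \eqref{eq:apriori} gives $|V_1-V|\le8\|P\|V/(V_1+V)\le8\|P\|$.
\end{proof}

\emph{Time reversal.} The functions $\tilde z(\tau)=z(\sigma_1-\tau)$, $\tilde w(\tau)=-w(\sigma_1-\tau)$ satisfy \eqref{eq:left} with $P$ replaced by $\tilde P(\tau)=-P(\sigma_1-\tau)$, and start at $\tilde z=0$, $\tilde w=V_1$. Since $\|\tilde P\|=\|P\|$, estimates for the beginning of an excursion apply to its end, with $V_1$ for $V$.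

\medskip
Next we need the duration. In the unforced system with force $z^\alpha$, $z^{1+\alpha}=\frac{1+\alpha}2(V^2-w^2)$ and $dt=-dw/z^\alpha$, so with $\vartheta=\frac\alpha{1+\alpha}$ the duration is
\[
\Lambda(V)=\int_{-V}^V\big[\tfrac{1+\alpha}2(V^2-w^2)\big]^{-\vartheta}dw=c_\alpha V^{1-2\vartheta},\qquad1-2\vartheta=\tfrac{1-\alpha}{1+\alpha}\in(0,1).
\]

\begin{lemma}[Duration]\label{lem:duration}
$\sigma_1-\sigma=\Lambda(V)+O(V^{-\vartheta})$, uniformly in $\sigma$.
\end{lemma}

\begin{proof}
We use $dt=-dw/f(z)$. Let first $|w|\le V-B$. Then $z\ge1$, so $F(z)=\frac{z^{1+\alpha}}{1+\alpha}+c_0$ with a constant $|c_0|\le1$, and by \eqref{eq:apriori} $F(z)=\frac12(V^2-w^2)+e$ with $|e|\le4\|P\|V$. Since $V^2-w^2\ge V(V-|w|)$, we get $z^{1+\alpha}=\frac{1+\alpha}2(V^2-w^2)(1+r)$ with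
\[
|r|\le\frac{4\|P\|V+1}{\frac12V(V-|w|)}\le\frac{10(\|P\|+1)}{V-|w|}\le\frac12 .
\]
As $f(z)=(z^{1+\alpha})^\vartheta$ and $|(1+r)^{-\vartheta}-1|\le C|r|$, replacing $1/f$ by $[\frac{1+\alpha}2(V^2-w^2)]^{-\vartheta}$ on $|w|\le V-B$ costs at most
\[
C\int_{|w|\le V-B}\frac{dw}{(V-|w|)\,(V(V-|w|))^\vartheta}\le CV^{-\vartheta}\int_B^\infty\frac{dr}{r^{1+\vartheta}}\le CV^{-\vartheta}.
\]
The missing part of $\Lambda(V)$ is small too: $\int_{V-B\le|w|\le V}[\frac{1+\alpha}2(V^2-w^2)]^{-\vartheta}dw\le C\int_0^B(Vr)^{-\vartheta}dr\le CV^{-\vartheta}$.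

Let $\tau$ be the time during which $w\in[V-B,V]$. At time $\sigma+r$ in this phase $z\ge Vr/2$. If $\tau\ge2/V$, then $B=\int f\,dt\ge\int_{2/V}^\tau(Vr/2)^\alpha dr$, whence $(V\tau/2)^{1+\alpha}\le1+\frac{1+\alpha}2BV\le CV$ and $\tau\le CV^{-\vartheta}$; if $\tau<2/V$, this bound is trivial. The final phase, from $w=-(V-B)$ to $-V_1$, is treated in the same way after time reversal, since $|z'|\ge V/2$ there and $w$ drops by $V_1-(V-B)\le B+2\|P\|$.
\end{proof}

The function $\Psi$ of \eqref{eq:Psi} is well defined: for $0<N<N'$, integration by parts gives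
\begin{equation}\label{eq:tail}
\Big|\int_N^{N'}\tau^{\alpha-1}Q(\sigma\pm\tau)\,d\tau\Big|\le\|R\|(N^{\alpha-1}+N'^{\alpha-1})+\|R\|(N^{\alpha-1}-N'^{\alpha-1})=2\|R\|N^{\alpha-1},
\end{equation}
so the integral converges uniformly and $\Psi$ is continuous and $1$-periodic in each variable.

\begin{lemma}[Energy gain]\label{lem:gain}
$\frac12V_1^2-\frac12V^2=V^\alpha\,\Psi(\sigma,\sigma+\Lambda(V))+o(V^\alpha)$, uniformly in $\sigma$.
\end{lemma}

\begin{proof}
Put $\varphi(t)=f(z(t))$. It vanishes at $\sigma$ and $\sigma_1$, so by \eqref{eq:left}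
\[
\tfrac12V_1^2-\tfrac12V^2=-\int_\sigma^{\sigma_1}\varphi P\,dt=\int_\sigma^{\sigma_1}Q\varphi'\,dt .
\]
Fix $N\ge1$. By Lemma~\ref{lem:duration}, $\sigma_1-\sigma>2N$ for $V$ large depending on $N$. We cut off pieces of length $N$ at both ends.

\emph{Beginning.} For $0\le\tau\le N$ we have $z'\le2V$, so $z\le2VN$ and $0\le V-w\le N(1+(2VN)^\alpha)$ at time $\sigma+\tau$. Since $\alpha<1$, integrating $z'=w-P$ gives $z(\sigma+\tau)/V\to\tau$, and then, as $|f-z^\alpha|\le1$, $V^{-\alpha}\varphi(\sigma+\tau)\to\tau^\alpha$, uniformly in $\tau\in[0,N]$ and $\sigma$. Only $\varphi$, not $\varphi'$, is controlled in this way, so we integrate by parts, pass to the limit, and integrate by parts back: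
\begin{align*}
V^{-\alpha}\int_\sigma^{\sigma+N}Q\varphi'\,dt&=V^{-\alpha}\Big(Q(\sigma+N)\varphi(\sigma+N)-\int_\sigma^{\sigma+N}P\varphi\,dt\Big)\\
&=Q(\sigma+N)N^\alpha-\int_0^NP(\sigma+\tau)\tau^\alpha d\tau+o_N(1)=\alpha\int_0^NQ(\sigma+\tau)\tau^{\alpha-1}d\tau+o_N(1).
\end{align*}

\emph{End.} By time reversal and $V_1/V\to1$, $V^{-\alpha}\varphi(\sigma_1-\tau)\to\tau^\alpha$ uniformly on $[0,N]$. Hence
\begin{align*}
V^{-\alpha}\int_{\sigma_1-N}^{\sigma_1}Q\varphi'\,dt&=-Q(\sigma_1-N)N^\alpha-\int_0^NP(\sigma_1-\tau)\tau^\alpha d\tau+o_N(1)\\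
&=-\alpha\int_0^NQ(\sigma_1-\tau)\tau^{\alpha-1}d\tau+o_N(1),
\end{align*}
because $\frac{d}{d\tau}Q(\sigma_1-\tau)=-P(\sigma_1-\tau)$.

\emph{Middle}, $[a,b]=[\sigma+N,\sigma_1-N]$. Integrating $w'=-\varphi$ over the two end pieces,
\[
w(a)=V-V^\alpha\Big(\frac{N^{1+\alpha}}{1+\alpha}+o_N(1)\Big),\qquad-w(b)=V_1-V^\alpha\Big(\frac{N^{1+\alpha}}{1+\alpha}+o_N(1)\Big).
\]
Since $w$ is monotone and $V_1\le V+2\|P\|$, for $V$ large depending on $N$ we have $V-|w|\ge cV^\alpha N^{1+\alpha}$ on $[a,b]$, with $c$ independent of $N$. By \eqref{eq:apriori}, $F(z)\ge\frac12(V^2-w^2)-4\|P\|V\ge\frac12V(V-|w|)-4\|P\|V\ge cV^{1+\alpha}N^{1+\alpha}$, so $z\ge cVN$ there. In particular $\varphi=z^\alpha$, $z''=w'-p=-z^\alpha-p<0$, and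
\[
\varphi''=\alpha z^{\alpha-1}z''+\alpha(\alpha-1)z^{\alpha-2}z'^2<0 .
\]
The force is concave in time, so $\int_a^b|\varphi''|\,dt=\varphi'(a)-\varphi'(b)$. As $|z'|\le2V$,
\[
\Big|\int_a^bQ\varphi'\,dt\Big|=\Big|[R\varphi']_a^b-\int_a^bR\varphi''\,dt\Big|\le2\|R\|\big(|\varphi'(a)|+|\varphi'(b)|\big)\le C(VN)^{\alpha-1}V=CV^\alpha N^{\alpha-1}.
\]

Adding the three pieces and using \eqref{eq:tail}, $V^{-\alpha}(\frac12V_1^2-\frac12V^2)=\Psi(\sigma,\sigma_1)+O(N^{\alpha-1})+o_N(1)$, where the constant in $O$ does not depend on $N$. Let $V\to\infty$, then $N\to\infty$, and replace $\sigma_1$ by $\sigma+\Lambda(V)$ by Lemma~\ref{lem:duration} and the uniform continuity of $\Psi$.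
\end{proof}

\begin{lemma}[A good phase exists]\label{lem:positive}
$\eta:=\min_{\lambda\in\mathbb R}\max_{\sigma}\Psi(\sigma,\sigma+\lambda)>0$.
\end{lemma}

\begin{proof}
$\max_\sigma\Psi(\sigma,\sigma+\lambda)$ is continuous and $1$-periodic in $\lambda$, so it suffices to show that it is positive for each $\lambda$. The function $\psi(\sigma)=\Psi(\sigma,\sigma+\lambda)$ has mean zero, as $Q$ has. Hence, with $\psi^+=\max(\psi,0)$, $\max\psi\ge\int_0^1\psi^+=\frac12\int_0^1|\psi|\ge\frac12|\hat\psi_k|$ for every $k$. By uniform convergence and \eqref{eq:gamma}, for $k\ge1$,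
\[
\hat\psi_k=\hat Q_k\,\Gamma(1+\alpha)(2\pi k)^{-\alpha}\big[e^{i\pi\alpha/2}-e^{2\pi ik\lambda-i\pi\alpha/2}\big],
\]
so
\[
|\hat\psi_k|=2|\hat Q_k|\,\Gamma(1+\alpha)(2\pi k)^{-\alpha}\,\big|\sin(\pi k\lambda-\tfrac{\pi\alpha}2)\big|,
\]
and $\hat Q_k=-\hat p_k/(2\pi k)^2\ne0$ for $k=k_1,k_2$. If both sines vanished, $k_1\lambda-\frac\alpha2$ and $k_2\lambda-\frac\alpha2$ would be integers, hence also $k_2(k_1\lambda-\frac\alpha2)-k_1(k_2\lambda-\frac\alpha2)=-\frac\alpha2(k_2-k_1)$, contrary to hypothesis.
\end{proof}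

Let $L=\max|\Psi|\ge\eta$. For each $U>0$ choose $\sigma^*(U)$ with $\Psi(\sigma^*(U),\sigma^*(U)+\Lambda(U))\ge\eta$.

\begin{corollary}\label{cor:kick}
If $U$ is large, $|V-U|\le1$ and $\sigma\equiv\sigma^*(U)$ mod $1$, then
\begin{equation}\label{eq:kick}
\tfrac78\eta\,U^\alpha\le\tfrac12V_1^2-\tfrac12V^2\le\tfrac98L\,U^\alpha .
\end{equation}
\end{corollary}

\begin{proof}
$\Lambda'(V)$ is a multiple of $V^{-2\vartheta}$, so $\Lambda(V)-\Lambda(U)\to0$ as $U\to\infty$, uniformly for $|V-U|\le1$, and $\eta-o(1)\le\Psi(\sigma,\sigma+\Lambda(V))\le L$. Since $V^\alpha/U^\alpha\to1$, Lemma~\ref{lem:gain} gives the claim.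
\end{proof}

\section{Right excursions}\label{sec:right}

\subsection{Admissible data}
Recall $\gamma=\frac{2\beta}{1+\beta}\in(0,\frac\alpha2)$ from \eqref{eq:exponents}. Put $A=2L+\eta$ and $\bar M(x)=\int_0^xm$. Let $b\in C^\infty(\mathbb R)$ be nondecreasing with $b=0$ on $(-\infty,0]$ and $b=1$ on $[1,\infty)$. The following definition records the state of the construction at the moment when the particle enters $x>0$ with $y=U$ and the force has been fixed up to $x=X$.

\begin{definition}\label{def:adm}
The data $(U,X,W)$ are \emph{admissible} if $U>0$, $X>1$, $W\in C^\infty([0,X])$, $W=0$ on $[0,1]$, $W'$ vanishes to infinite order at $X$,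
\[
|W'|\le\tfrac14m,\qquad|W|\le A\,U^\alpha,
\]
and, with $G=\bar M+W$,
\[
E:=\tfrac12U^2-G(X)\in\big[\tfrac\eta4U^\alpha,\;2L\,U^\alpha\big].
\]
\end{definition}

Given such data write $\mu=m(X)$, let $\varepsilon=1$ if $W(X)\le0$ and $\varepsilon=-1$ otherwise, and for $\theta\in[0,1]$ continue the force beyond $X$ by
\begin{equation}\label{eq:gtheta}
g_\theta(x)=m(x)+\tfrac14\varepsilon\theta\mu\,b(x-X)\qquad(x\ge X).
\end{equation}
On $[0,X]$, $g_\theta=g=G'$. Let $G_\theta,W_\theta$ denote the corresponding continuations of $G,W$. They are smooth, and since $\mu\le m(x)$ for $x\ge X$,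
\begin{equation}\label{eq:gm}
\tfrac34m\le g_\theta\le\tfrac54m\qquad\text{on }[0,\infty).
\end{equation}
Let $X^+=X^+_\theta>X$ be defined by $G_\theta(X^+)=\frac12U^2+\frac\eta4U^\alpha$. The excursion will be shown to stay below $X^+$.

In this section ``$U$ large'' and $o(1)$ are uniform in the admissible data, in $\theta$ and in the starting time. For $U$ large the definition has the following consequences.

\begin{itemize}
\item[(a)] $\bar M(X)=\frac12U^2-E-W(X)=\frac12U^2+O(U^\alpha)$. So $X\asymp U^{2/(1+\beta)}=U^{2-\gamma}$, $\mu\asymp U^\gamma$ and $X/U^2\asymp U^{-\gamma}$.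
\item[(b)] $G_\theta(X^+)-G(X)=E+\frac\eta4U^\alpha$ lies between $\frac\eta2U^\alpha$ and $AU^\alpha$. As $g_\theta\ge\frac34\mu$ on $[X,\infty)$, $X^+-X\le\frac{4A}{3\mu}U^\alpha=O(U^{\alpha-\gamma})=o(X)$. Hence $\mu\le m(x)\le(1+o(1))\mu$ and $g_\theta\le2\mu$ on $[X,X^+]$, and therefore $X^+-X\ge cU^{\alpha-\gamma}\to\infty$. Also $m(X+1)=(1+o(1))\mu$.
\item[(c)] On $[X,X^+]$, $W_\theta$ is nondecreasing if $W(X)\le0$ and nonincreasing if $W(X)>0$, and it changes by at most $\frac14\mu(X^+-X)\le AU^\alpha$. Hence $|W_\theta|\le AU^\alpha$ on $[0,X^+]$. This is the reason for the choice of $\varepsilon$: a modification starts by pushing $W$ back toward $0$, and even if it overshoots, it is too short to violate the bound. So the modifications do not accumulate.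
\item[(d)] $m$ is increasing, so $\bar M$ is convex with $\bar M(0)=0$, and $G(X/2)\le\frac12\bar M(X)+AU^\alpha=\frac14U^2+o(U^2)$. Also $m(x)\ge m(X/2)=2^{-\beta}\mu\ge\frac12\mu$ and $g_\theta(x)\ge\frac38\mu\ge\frac14\mu$ for $x\ge X/2$.
\end{itemize}

\subsection{The excursion returns}
Consider the solution of \eqref{eq:system}, with $g=g_\theta$ on $x\ge0$, starting at time $s$ with $x=0$, $y=U$, $U$ large.

\begin{lemma}\label{lem:return}
There is a first return $x(\sigma)=0$, $\sigma>s$, with $y(\sigma)=-V$ and $V>\|P\|$. On $[s,\sigma]$, $y$ is strictly decreasing, $-U-2\|P\|\le y\le U$, and $|H-\frac12U^2|\le4\|P\|U$. Moreover $V\to\infty$ as $U\to\infty$.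
\end{lemma}

\begin{proof}
At $s$, $x'=U+P>0$. While $x>0$, the bounds are proved exactly like \eqref{eq:apriori}. Suppose $x>0$ forever; then $y$ decreases to a finite limit $y_\infty$. Recall that $x'=y+P$ and that $P$ has bounded primitives. If $y_\infty>0$, then $x\to\infty$ and $y'=-g_\theta(x)\to-\infty$, impossible. If $y_\infty<0$, then $x\to-\infty$, impossible. If $y_\infty=0$, then eventually $G_\theta(x)=H-\frac12y^2\ge\frac12U^2-4\|P\|U-1>0$, so $x$, hence $g_\theta(x)$, is bounded below by a positive constant and $y\to-\infty$, impossible. So $x$ returns to $0$. There $y^2=2H\ge U^2-8\|P\|U$ is large, while $x'\le0$ means $y\le\|P\|$; hence $y=-V$ with $V$ large.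
\end{proof}

\subsection{The energy is almost conserved}
The bound $|H-\frac12U^2|\le4\|P\|U$ is too weak, since we work at the scale $U^\alpha$ and $\alpha<1$. The oscillation of $P$ must be used. For the part $m(x)P$ of $H'$ this is easy, because $m(x(t))$ is monotone on the way out and on the way in, and we can integrate $P$. For the part $W'(x)P$ this fails: $W'(x(t))$ is not monotone, and its total variation is not suitably bounded. There we integrate $W'$ instead of $P$ and exploit $|W|\le AU^\alpha$; the price is a division by $x'$.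

\begin{lemma}\label{lem:energy}
There is $\rho(U)\to0$, independent of the admissible data, of $\theta$ and of $s$, such that for $U$ large
\[
|H(t)-\tfrac12U^2|\le\rho(U)\,U^\alpha\qquad\text{on }[s,\sigma].
\]
In particular $\frac12|V^2-U^2|\le\rho U^\alpha$.
\end{lemma}

\begin{proof}
As long as
\begin{equation}\label{eq:boot}
|H-\tfrac12U^2|\le\tfrac\eta8U^\alpha
\end{equation}
we have $G_\theta(x)\le H<G_\theta(X^+)$, so $x<X^+$, $|W_\theta(x)|\le AU^\alpha$ and $m(x)\le2\mu$. We show that on any interval $[s,t]\subset[s,\sigma]$ on which \eqref{eq:boot} holds, $|H(t)-\frac12U^2|\le\rho U^\alpha$ with some $\rho=o(1)$. Since \eqref{eq:boot} holds at $t=s$, continuity implies that it never fails on $[s,\sigma]$ as soon as $\rho<\frac\eta8$. The lemma follows, the last statement because $H(\sigma)=\frac12V^2$.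

Let $K=U^{\alpha/2}$, with $U$ so large that $K\ge2\|P\|+1$. As $y$ decreases, the excursion consists of three successive phases: ``out'' ($y\ge K$), ``turn'' ($|y|\le K$) and ``in'' ($y\le-K$). We bound $\int g_\theta P\,dt$ on each; the estimates are valid for any initial portion of a phase.

\emph{Turn.} $|\int g_\theta P\,dt|\le\|P\|\int g_\theta\,dt\le2K\|P\|$, because $\int g_\theta\,dt$ is the decrease of $y$.

\emph{Out, the part $m$.} Here $x'\ge y-\|P\|\ge y/2>0$ and $m(x(t))$ is nondecreasing and at most $2\mu$, so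
\[
\Big|\int m(x)P\,dt\Big|=\Big|[m(x)Q]-\int Q\,d(m(x))\Big|\le2\|Q\|\cdot2\mu\le CU^\gamma .
\]

\emph{Out, the part $W'$.} Since $W_\theta'(x)=\frac1{x'}\frac d{dt}W_\theta(x)$ and $x''=p-g_\theta$,
\[
\int W_\theta'(x)P\,dt=\int\frac d{dt}W_\theta(x)\,\frac P{x'}\,dt=\Big[\frac{W_\theta P}{x'}\Big]-\int W_\theta\Big(\frac p{x'}-\frac{P(p-g_\theta)}{x'^2}\Big)dt .
\]
We have $x'\ge y/2$ and $y\ge K\ge1$, so $y^{-2}\le y^{-1}$; and $\int g_\theta y^{-2}dt=\int y^{-2}(-dy)\le1/K$. Hence
\begin{equation}\label{eq:Wpart}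
\Big|\int W_\theta'(x)P\,dt\Big|\le CU^\alpha\Big(\frac1K+\int\frac{dt}y\Big).
\end{equation}
To bound $\int dt/y$, we split according to $x$. Where $x\ge X/2$, $g_\theta\ge\frac14\mu\ge cU^\gamma$ by (d), so $\int dt/y=\int(-dy)/(g_\theta y)\le CU^{-\gamma}\int_K^Udy/y\le CU^{-\gamma}\log U$. Where $x\le X/2$, (d) and \eqref{eq:boot} give $y^2=2(H-G_\theta(x))\ge\frac12U^2-o(U^2)\ge\frac13U^2$, so $\int dt/y=\int dx/(x'y)\le2\int_0^{X/2}dx/y^2\le CX/U^2\le CU^{-\gamma}$. Thus $\int dt/y\le CU^{-\gamma}\log U$.

\emph{In.} The same computations apply with $|y|$ for $y$: now $x'\le-|y|/2$, $m(x(t))$ is nonincreasing, $\int g_\theta y^{-2}dt=\int d(|y|)/|y|^2\le1/K$, and $|y|\le U+2\|P\|\le2U$ replaces the upper limit $U$ in the logarithm.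

Altogether $|H-\frac12U^2|\le C\big(U^\gamma+K+U^\alpha(K^{-1}+U^{-\gamma}\log U)\big)$, so that with $K=U^{\alpha/2}$ we may take
\[
\rho(U)=C\big(U^{\gamma-\alpha}+U^{-\alpha/2}+U^{-\gamma}\log U\big),
\]
which tends to $0$ because $0<\gamma<\frac\alpha2$.
\end{proof}

\subsection{The return time can be steered}

\begin{lemma}\label{lem:steer}
For $U$ large, $\theta\mapsto\sigma(\theta)$ is continuous on $[0,1]$ and $|\sigma(1)-\sigma(0)|\ge1$.
\end{lemma}

\begin{proof}
The time spent beyond $X$ depends on $\theta$ as in the model of Section~\ref{sec:modelsteer}; the point is that the time spent in $[0,X]$ depends on $\theta$ much less.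

\emph{Continuity.} The solution depends continuously on $\theta$, uniformly on compact time intervals. The crossings are transversal, $x'=U+P>0$ at $s$ and $x'=-V+P<0$ at $\sigma$, and $x>0$ in between; so the first zero of $x$ after $s$ depends continuously on $\theta$.

\emph{Decomposition of the excursion.} Let $U$ be so large that $\rho\le\frac\eta{20}$. On the first part of the excursion, while $0\le x\le X$ and $y>0$, Lemma~\ref{lem:energy} gives
\[
\tfrac12y^2=H-G(x)\ge\tfrac12U^2-\rho U^\alpha-G(X)=E-\rho U^\alpha\ge\big(\tfrac\eta4-\tfrac\eta{20}\big)U^\alpha=\tfrac\eta5U^\alpha .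
\]
This is where the lower bound for $E$ is used. So $y\ge cU^{\alpha/2}>2\|P\|$ there, and $x$ increases until it reaches $X$, at a time $t_X$ with $y=u$. Since $g_\theta=g$ on $[0,X]$, neither $t_X$ nor $u$ depends on $\theta$. Also $\frac12u^2=H(t_X)-G(X)\le E+\rho U^\alpha$. Hence
\begin{equation}\label{eq:u}
cU^{\alpha/2}\le u\le CU^{\alpha/2}.
\end{equation}
Let $t_X'>t_X$ be the next time with $x=X$, and $y(t_X')=-u'$. Comparing $H$ at $t_X$ and $t_X'$, $|u'^2-u^2|\le4\rho U^\alpha$, so $|u'|=(1+o(1))u>\|P\|$; and $x'(t_X')\le0$ means $-u'\le\|P\|$. Hence $u'>0$. After $t_X'$, $y\le-u'<-\|P\|$ as long as $x>0$, so $x$ decreases to $0$. We write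
\[
\sigma(\theta)=t_X+\tau(\theta)+D(\theta),\qquad\tau=t_X'-t_X,\quad D=\sigma-t_X' .
\]

\emph{The time $\tau$ beyond $X$.} We have
\begin{equation}\label{eq:drop}
\int_{t_X}^{t_X'}g_\theta(x)\,dt=u+u'=(2+o(1))u .
\end{equation}
The cut-off $b$ matters only in the strip $X\le x\le X+1$. There $G_\theta(x)-G(X)\le\frac54m(X+1)\le\frac32\mu$ and $|H-H(t_X)|\le2\rho U^\alpha$, so
\[
y^2\ge u^2-4\rho U^\alpha-3\mu\ge\tfrac12u^2,
\]
since $\mu\asymp U^\gamma=o(U^\alpha)$ and $U^\alpha\le Cu^2$. Hence in the strip $|x'|\ge u/2$, and $x'$ has the sign of $y$, which cannot change inside the strip. As $y$ is decreasing, the strip is crossed once outward and once inward, in total time at most $4/u=o(u/\mu)$. For $x\ge X+1$, $g_\theta=m(x)+\frac14\varepsilon\theta\mu$; and $\mu\le m(x)\le(1+o(1))\mu$ throughout $[t_X,t_X']$, by (b). So \eqref{eq:drop} gives: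
\begin{itemize}
\item for $\theta=0$: $g_0=m$, and $\tau(0)=(2+o(1))u/\mu$;
\item for $\theta=1$, $\varepsilon=1$: $\frac54\mu\,(\tau(1)-\frac4u)\le(2+o(1))u$, so $\tau(1)\le(\frac85+o(1))u/\mu$;
\item for $\theta=1$, $\varepsilon=-1$: since $g_\theta\le2\mu$ in the strip, $(\frac34+o(1))\mu\,\tau(1)+\frac{8\mu}u\ge(2-o(1))u$, so $\tau(1)\ge(\frac83-o(1))u/\mu$.
\end{itemize}
As $2-\frac85=\frac25$ and $\frac83-2=\frac23$ both exceed $\frac13$, in either case, for $U$ large,
\begin{equation}\label{eq:taudiff}
|\tau(1)-\tau(0)|\ge\frac u{3\mu}.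
\end{equation}

\emph{The time $D$ of the way back.} It depends on $\theta$ through the energy and the phase with which the particle re-enters $[0,X]$. We compare $D$ with a quantity that does not depend on $\theta$. Put
\[
h=H(t_X)=G(X)+\tfrac12u^2,\qquad w_0(x)=\sqrt{2(h-G(x))}\ge u\quad(0\le x\le X),\qquad D_0=\int_0^X\frac{dx}{w_0}.
\]
On the way in, $w=-y>0$ satisfies $|w^2-w_0^2|=2|H-h|\le4\rho U^\alpha=o(1)w_0^2$, by \eqref{eq:u}. So $|w-w_0|\le4\rho U^\alpha/w_0$ and $|x'|=w-P\ge w_0/2$. Since $D=\int_0^Xdx/(w-P)$,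
\[
|D-D_0|\le\int_0^X\frac{|w-w_0|+\|P\|}{w_0(w-P)}\,dx\le8\rho U^\alpha\int_0^X\frac{dx}{w_0^3}+2\|P\|\int_0^X\frac{dx}{w_0^2}.
\]
For $x\in[X/2,X]$, $g\ge\frac14\mu$ by (d), so $w_0^2=u^2+2(G(X)-G(x))\ge u^2+\frac\mu2(X-x)$. For $x\le X/2$, $w_0^2\ge U^2-2\rho U^\alpha-2G(X/2)\ge\frac13U^2$. Hence
\[
\int_0^X\frac{dx}{w_0^3}\le\int_0^\infty\frac{dr}{(u^2+\mu r/2)^{3/2}}+\frac{CX}{U^3}=\frac4{\mu u}+\frac{CX}{U^3}\le\frac C{\mu u},
\]
since $X/U^3\asymp U^{-1-\gamma}$ while $1/(\mu u)\asymp U^{-\gamma-\alpha/2}$, and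
\[
\int_0^X\frac{dx}{w_0^2}\le\frac2\mu\log\Big(1+\frac{\mu X}{4u^2}\Big)+\frac{CX}{U^2}\le\frac C\mu\log U .
\]
With $U^\alpha\le Cu^2$ and $\log U=o(u)$ we obtain $|D-D_0|\le C\rho\frac u\mu+\frac C\mu\log U=o(u/\mu)$. Here it matters that $\rho$ tends to $0$; a bound $|H-\frac12U^2|=O(U^\alpha)$ would not suffice.

\emph{Conclusion.} Since $t_X$ and $D_0$ do not depend on $\theta$, \eqref{eq:taudiff} gives $|\sigma(1)-\sigma(0)|\ge\frac u{3\mu}-o(\frac u\mu)$, and $u/\mu\ge cU^{\alpha/2-\gamma}\to\infty$.
\end{proof}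

\section{Construction of the potential and the escaping solution}\label{sec:construction}

\begin{proposition}\label{prop:escape}
Let $p$ be $1$-periodic with mean zero, and $p,\alpha,\beta$ as in Theorem~\ref{thm:B}. There is $G\in C^\infty(\mathbb R)$ with derivative of the form \eqref{eq:gshape}, satisfying \eqref{eq:sub} and all the conditions displayed at the end of Theorem~\ref{thm:B}, such that \eqref{eq:duffing} has a solution with $|x(t)|+|x'(t)|\to\infty$ as $t\to+\infty$.
\end{proposition}

\begin{proof}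
Fix $U_*$ such that for $U\ge U_*$ all statements of Sections~\ref{sec:left} and \ref{sec:right} made for large $U$ hold, and, for all admissible data,
\begin{equation}\label{eq:Ustar}
\rho\le\tfrac\eta{20},\qquad\rho U^\alpha\le\tfrac U4,\qquad m(X)\le\tfrac\eta{16}U^\alpha,\qquad\big(U^2+(3L+\eta)U^\alpha\big)^{\alpha/2}\le2U^\alpha .
\end{equation}
This is possible since $\rho\to0$, $\alpha<1$ and $m(X)\asymp U^\gamma=o(U^\alpha)$. By Lemma~\ref{lem:energy}, the second condition implies $|V-U|\le2\rho U^\alpha/(U+V)\le1$, as Corollary~\ref{cor:kick} requires.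

\emph{Start.} Choose $U_0\ge U_*$ so large that $\bar M(X_0)=\frac12U_0^2-\frac\eta2U_0^\alpha$ has a solution $X_0>1$, and let $W=0$ on $[0,X_0]$. Then $E=\frac\eta2U_0^\alpha$ and $(U_0,X_0,W)$ is admissible. Start the solution at time $s_0=0$ with $x=0$, $y=U_0$.

\emph{Inductive hypothesis.} The force $g$ is defined on $(-\infty,X_n]$, $(U_n,X_n,W)$ is admissible, $U_n\ge U_*$, and at time $s_n$ the solution is at $x=0$, $y=U_n$, having so far (on $[s_0,s_n]$) stayed in $x<X_n$.

\emph{Choice of the force.} By Lemma~\ref{lem:steer} the return time $\sigma(\theta)$ of the excursion starting at $s_n$ covers an interval of length at least $1$ as $\theta$ runs through $[0,1]$. So there is $\theta_n$ with $\sigma_n:=\sigma(\theta_n)\equiv\sigma^*(U_n)$ mod $1$. Let $\varepsilon_n$ be the sign $\varepsilon$ of these data. Put $X_{n+1}=X^+_{\theta_n}$ and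
\[
g(x)=m(x)+\tfrac14\varepsilon_n\theta_n\,m(X_n)\,b(x-X_n)\,b(X_{n+1}-x),\qquad x\in[X_n,X_{n+1}].
\]
The last factor, which is not in \eqref{eq:gtheta}, makes $W'$ vanish to infinite order at $X_{n+1}$, so that the next step can be attached smoothly.

\emph{The cut-off does not affect the excursion.} By Lemma~\ref{lem:energy}, $G_{\theta_n}(x)\le H\le\frac12U_n^2+\frac\eta8U_n^\alpha$ on the excursion with force $g_{\theta_n}$, while $G_{\theta_n}(X_{n+1})=\frac12U_n^2+\frac\eta4U_n^\alpha$. The slope of $G_{\theta_n}$ on $[X_n,X_{n+1}]$ is at most $2m(X_n)$. So at every point $x\ge X_n$ of the excursion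
\[
X_{n+1}-x\ge\frac{\eta\,U_n^\alpha}{16\,m(X_n)}\ge1,
\]
where $b(X_{n+1}-x)=1$ and $g=g_{\theta_n}$. Hence the excursion is also one for the force $g$. Moreover the cut-off changes the value of $G$ at $X_{n+1}$ by at most $\frac14m(X_n)\le\frac\eta{64}U_n^\alpha$.

\emph{The gain.} At time $\sigma_n$ the solution has $y=-V_n$, $\frac12|V_n^2-U_n^2|\le\frac\eta{20}U_n^\alpha\le\frac\eta{16}U_n^\alpha$ and $|V_n-U_n|\le1$. By Corollary~\ref{cor:kick} the following left excursion ends at a time $s_{n+1}$ with $x=0$, $y=U_{n+1}>0$ and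
\begin{equation}\label{eq:step}
\tfrac12U_n^2+\tfrac{13}{16}\eta\,U_n^\alpha\le\tfrac12U_{n+1}^2\le\tfrac12U_n^2+\big(\tfrac98L+\tfrac\eta{16}\big)U_n^\alpha .
\end{equation}
In particular $U_{n+1}>U_n$ and, by the last condition in \eqref{eq:Ustar}, $U_{n+1}^\alpha\le2U_n^\alpha$.

\emph{The new data are admissible.} For $E_{n+1}=\frac12U_{n+1}^2-G(X_{n+1})$ we get from \eqref{eq:step} and $|G(X_{n+1})-\frac12U_n^2-\frac\eta4U_n^\alpha|\le\frac\eta{64}U_n^\alpha$
\begin{gather*}
E_{n+1}\ge\big(\tfrac{13}{16}-\tfrac14-\tfrac1{64}\big)\eta\,U_n^\alpha\ge\tfrac\eta2U_n^\alpha\ge\tfrac\eta4U_{n+1}^\alpha,\\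
E_{n+1}\le\big(\tfrac98L+\tfrac\eta{16}-\tfrac\eta4+\tfrac\eta{64}\big)U_n^\alpha\le2L\,U_n^\alpha\le2L\,U_{n+1}^\alpha .
\end{gather*}
On $[X_n,X_{n+1}]$, $|W'|\le\frac14m(X_n)\le\frac14m(x)$. By the choice of $\varepsilon_n$ and as in (c) of Section~\ref{sec:right}, $|W|\le\max\big(|W(X_n)|,\frac14m(X_n)(X_{n+1}-X_n)\big)\le AU_n^\alpha\le AU_{n+1}^\alpha$ there; on $[0,X_n]$ the bound for $W$ is inherited, since $U_{n+1}>U_n$. $W$ is smooth across $X_n$, since $W'$ vanishes to infinite order on both sides, and $W'$ vanishes to infinite order at $X_{n+1}$. The solution has stayed in $x<X_{n+1}$. So the inductive hypothesis holds for $n+1$.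

\emph{Conclusion.} By \eqref{eq:step}, $U_{n+1}^2\ge U_n^2+\eta U_0^\alpha$, so $U_n\uparrow\infty$ and $X_n\asymp U_n^{2/(1+\beta)}\to\infty$. Hence $g\in C^\infty(\mathbb R)$ is defined everywhere. We have $g(x)=-|x|^\alpha$ for $x\le-1$ and $\frac34x^\beta\le g\le\frac54x^\beta$ for $x\ge1$. On $[X_n,X_{n+1}]$, $|W|\le AU_n^\alpha\le CX_n^{\alpha(1+\beta)/2}\le Cx^{\alpha(1+\beta)/2}$, while $W=0$ on $[0,X_0]$; since $\bar M(x)=\frac{x^{1+\beta}}{1+\beta}+\mathrm{const}$ for $x\ge1$, $G=\bar M+W$ has the form claimed in Theorem~\ref{thm:B}, and \eqref{eq:sub} follows. Since $g$ is smooth with $g(x)=o(|x|)$, initial value problems have unique global solutions.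

The durations of the left excursions tend to infinity by Lemma~\ref{lem:duration}, so $s_n\to\infty$. On $[s_n,s_{n+1}]$, Lemma~\ref{lem:energy} and \eqref{eq:apriori} give $H\ge\frac12U_n^2-CU_n$. Thus $H(t)\to\infty$ as $t\to+\infty$. Since $H$ is a continuous function of $(x,y)$ and $y=x'-P$ with $P$ bounded, $|x(t)|+|x'(t)|\to\infty$.
\end{proof}

\section{Periodic solutions}\label{sec:periodic}

Throughout this section $p$ and $G$ are as in Proposition~\ref{prop:escape}; in particular $p$ is $1$-periodic with mean zero.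

\begin{proposition}\label{prop:oneperiodic}
Equation \eqref{eq:duffing} has a $1$-periodic solution.
\end{proposition}

\begin{proof}
By uniqueness, a fixed point of the time-one map $\Phi(x_0,v_0)=(x(1),x'(1))$, a continuous map of $\mathbb R^2$, gives a $1$-periodic solution. We show that on a large circle $\Phi-\mathrm{id}$ can be deformed, without zeros, to an invertible linear field. Two properties of the Brouwer degree on a disk are used: it is invariant under homotopies without zeros on the boundary, and a field with nonzero degree has a zero. The degree of an invertible linear field is the sign of its determinant.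

Let $r=|(x_0,v_0)|$. Since $g$ grows at most linearly, Gronwall's inequality gives $|x|+|x'|\le C_g(1+r)$ on $[0,1]$, with a constant $C_g$ depending only on $g$ and $p$. As $|g(x)|\le\epsilon|x|+C_\epsilon$ for every $\epsilon>0$, it follows that
\[
x'(t)=v_0+o(r),\qquad x(t)=x_0+v_0t+o(r)\qquad(0\le t\le1,\ r\to\infty).
\]
Let $r$ be large. If $|v_0|\ge r/4$, then $x(1)-x_0=v_0+o(r)$ has the sign of $v_0$. If $|v_0|<r/4$, then $|x_0|\ge0.96r$, so on $[0,1]$ $x(t)$ has the sign of $x_0$ and $|x(t)|\ge r/2$. As $p$ has mean zero, $x'(1)-v_0=-\int_0^1g(x(t))\,dt$ then has the sign of $-x_0$, and $x_0\ne0$. So at each point of the circle the fields $\Phi-\mathrm{id}$ and $(x_0,v_0)\mapsto(v_0,-x_0)$ have a component in which both are nonzero with the same sign, and the segment joining their values avoids $0$. The linear field has determinant $1$, hence degree $1$, and $\Phi-\mathrm{id}$ has a zero.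
\end{proof}

If $p$ is even, the reflections $t\mapsto k-t$, $k\in\mathbb Z$, map solutions to solutions, and a solution that is symmetric about both $t=0$ and $t=k/2$ is $k$-periodic. To find such solutions it suffices to shoot from rest at $t=0$ and to arrive at rest at $t=k/2$.

\begin{proposition}\label{prop:manyperiodic}
Suppose that $p$ is even. Then for every sufficiently large integer $k$, \eqref{eq:duffing} has a $k$-periodic solution. If $1$ is the minimal period of $p$, this solution can be chosen with minimal period $k$.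
\end{proposition}

\begin{proof}
The function $P(t)+P(-t)$ has derivative $p(t)-p(-t)=0$ and mean zero, so $P$ is odd. By $1$-periodicity $P(k/2)=P(-k/2)=-P(k/2)$, that is, $P(k/2)=0$ for $k\in\mathbb Z$. For $\xi>0$ large let $x_\xi$ be the solution with $x(0)=\xi$, $x'(0)=0$, so $y(0)=0$. By uniqueness $x_\xi$ is even in $t$, and $y$ is odd.

\emph{The half-turn time.} For $t\ge0$, while $x>0$, $y$ decreases strictly from $0$ and $|H-G(\xi)|\le\|P\|\int g\,dt=\|P\||y|$. From $\frac12y^2\le G(\xi)+\|P\||y|$ we see that $y$ stays bounded. If $x>0$ for all $t\ge0$, $y$ would tend to a limit $y_\infty<0$ and $x\to-\infty$, a contradiction. So $x$ vanishes for a first time, with $y=-V$. There $\frac12V^2=H\ge G(\xi)-\|P\|V$, so $V\ge\sqrt{2G(\xi)}-\|P\|$ is large, and $x'=-V+P<0$. By Lemma~\ref{lem:apriori}, in the left excursion that follows $y$ increases strictly from $-V$ to $V_1>0$. So there is a first time $\ell(\xi)>0$ with $y(\ell(\xi))=0$. It lies inside the left excursion, and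
\[
y<0\ \text{on }(0,\ell(\xi)),\qquad y'(0)=-g(\xi)<0,\qquad y'(\ell(\xi))>0 .
\]
By continuous dependence, $\ell$ is continuous on some half-line $[\xi_0,\infty)$: for initial values near $\xi$, $y$ is negative for small $t>0$ because $y'$ is near $-g(\xi)$, remains negative up to near $\ell(\xi)$, and has exactly one zero near $\ell(\xi)$ because $y'>0$ there.

In the left excursion $F(z)\le H\le CV^2$, hence $f(z)\le CV^{2\alpha/(1+\alpha)}$. Since $y$ rises from $-V$ to $0$ within this excursion before time $\ell(\xi)$, $\ell(\xi)\ge cV^{1-2\alpha/(1+\alpha)}=cV^{(1-\alpha)/(1+\alpha)}\to\infty$ as $\xi\to\infty$.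

\emph{Periodic solutions.} For every integer $k>2\ell(\xi_0)$ there is therefore $\xi_k>\xi_0$ with $\ell(\xi_k)=k/2$. For $x=x_{\xi_k}$, $x'(k/2)=y(k/2)+P(k/2)=0$. Since $p(k-t)=p(t)$, uniqueness gives $x(k-t)=x(t)$, and with $x(-t)=x(t)$ we get $x(t+k)=x(-t)=x(t)$.

\emph{Minimal period.} Let $1$ be the minimal period of $p$. Then $x$ is not constant, since $p$ is not; let $\tau_0\le k$ be its minimal period. Now $p=x''+g(x)$ is $\tau_0$-periodic, so $\tau_0$ is a positive integer, and $y=x'-P$ is $\tau_0$-periodic. As $y<0$ on $(0,k/2)$ and $y$ is odd and $k$-periodic, $y>0$ on $(k/2,k)$. So $y(\tau_0)=y(0)=0$ forces $\tau_0\in\{\frac k2,k\}$, and $\tau_0=\frac k2$ is impossible because $y$ has opposite signs on $(0,\frac k2)$ and $(\frac k2,k)$. Hence $\tau_0=k$.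
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
For $T=1$ and $p$ of mean zero this is Propositions~\ref{prop:escape} and~\ref{prop:oneperiodic}. The general case follows by the reductions of Section~\ref{sec:reductions}: the change $x(t)=y(t/T)$ turns $1$-periodic solutions into $T$-periodic ones and preserves escape to infinity.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
The function $p(t)=\cos2\pi t+\cos4\pi t$ has mean zero and minimal period $1$, is even, and satisfies the hypothesis of Theorem~\ref{thm:B} with $k_1=1$, $k_2=2$; since $k_2-k_1=1$, every $\alpha\in(0,1)$ is allowed. Fix such an $\alpha$ and $0<\beta<\alpha/(4-\alpha)$, and let $G$ be as in Proposition~\ref{prop:escape}. Then $|G'(x)|=o(|x|)$ by \eqref{eq:gshape} and \eqref{eq:shape}, the escaping solution is that of Proposition~\ref{prop:escape}, and the periodic solutions are those of Propositions~\ref{prop:oneperiodic} and~\ref{prop:manyperiodic}.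
\end{proof}

\begin{thebibliography}{9}
\bibitem{source} \emph{Existence of quasiperiodic solutions and Littlewood's boundedness problem of Duffing equations with subquadratic potentials}, \url{http://maths.nju.edu.cn/~jyou/paper/T.K-You99.pdf}.
\end{thebibliography}

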